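
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Long sequences over finite cyclic groups\\ without zero-sum subsequences of index one}


\begin{abstract}
Let $n$ be a composite number with least prime factor $d$. It was conjectured that every sequence of length $n+n/d$ over a cyclic group of order $n$ has a zero-sum subsequence of index $1$. We disprove this. The conjecture fails for every multiple of $6$ that is at least $71250$. It also fails whenever $n$ has another prime factor $p>d$ and $n\ge 76\,d^4p^9$; hence it fails for infinitely many $n$ with any prescribed least prime factor. Moreover, no bound linear in $n$ can replace $n+n/d$: for infinitely many $n$ there are sequences of length at least a constant times $n\log\log n$ without a zero-sum subsequence of index $1$. All counterexamples come from one explicit construction.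
\end{abstract}

\section{The question and the results}

Let $C_n$ be a cyclic group of order $n>1$, written additively. A \emph{sequence} over $C_n$ is a finite unordered list of elements of $C_n$ with repetition allowed. We write sequences multiplicatively, so $x^m$ means $m$ copies of $x$. A sequence is \emph{zero-sum} if its terms add up to $0$.

Let $S$ be a nonempty sequence over $C_n$. For each generator $g$ of $C_n$ we can write $S=(n_1g)\cdots(n_\ell g)$ with unique $n_i\in[1,n]$, and we put
\[
\|S\|_g=\frac{n_1+\dots+n_\ell}{n},\qquad
\operatorname{ind}(S)=\min\{\|S\|_g : g\in C_n,\ \operatorname{ord}(g)=n\}.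
\]
The index is defined only for nonempty sequences, so the zero-sum subsequences considered below are always nonempty.

The number $\|S\|_g$ measures how often we wind around the circle if we lay the terms of $S$ end to end, using $g$ as the unit step. A zero-sum sequence returns to its starting point, so its index is a positive integer. Index $1$ means that, for a suitable generator, it goes around exactly once; in other words, the coefficients $n_1,\dots,n_\ell$ form a partition of the integer $n$. Such a sequence is automatically a minimal zero-sum sequence, because a proper nonempty subsequence has $0<\|\cdot\|_g<1$. The converse fails. Over $C_6=\mathbb Z/6\mathbb Z$ the sequence $1\cdot 3\cdot 4\cdot 4$ has sum $12$ and no shorter zero-sum subsequence. The two generators $1$ and $5$ give coefficient sums $1+3+4+4=12$ and $5+3+2+2=12$, so its index is $2$.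

Every sequence of length $n$ over $C_n$ has a nonempty zero-sum subsequence, by the pigeonhole principle applied to its partial sums. How many further terms force a zero-sum subsequence of index $1$? Let $t(n)$ be the least $\ell$ such that every sequence of length at least $\ell$ over $C_n$ has a zero-sum subsequence of index $1$. This number is finite: if $x$ has order $m$, then $x=\frac nm g$ for some generator $g$, so $x^{m}$ is zero-sum of index $1$, and a sufficiently long sequence contains some $x$ at least $n$ times. Also $t(n)\ge n$, because $1^{n-1}$ over $\mathbb Z/n\mathbb Z$ has no nonempty zero-sum subsequence at all. The following conjecture, from \cite{source}, proposes that $n/d$ extra terms suffice.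

\begin{conjecture}
Let $n$ be a composite number and $d$ its least prime factor. Then every sequence of length $n+\frac nd$ over $C_n$ has a zero-sum subsequence $T$ with $\operatorname{ind}(T)=1$. In other words, $t(n)\le n+\frac nd$.
\end{conjecture}

We show that the conjecture is false.

\begin{theorem}\label{thm:six}
Let $n=6N$ with $N\ge 11875$. Then there is a sequence of length $n+\frac n2$ over $C_n$ with no zero-sum subsequence of index $1$. So the conjecture fails for every multiple of $6$ that is at least $71250$.
\end{theorem}

\begin{theorem}\label{thm:two}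
Let $d$ be the least prime factor of $n$, let $p>d$ be another prime factor of $n$, and suppose that $n\ge 76\,d^4p^9$. Then the conjecture fails for $n$. Hence it fails for infinitely many $n$ with any prescribed least prime factor $d$; and for any finite set $P$ of at least two primes it fails for all but finitely many $n$ whose set of prime divisors is $P$.
\end{theorem}

\begin{theorem}\label{thm:liminf}
Let $P$ be a finite set of primes. Then
\[
\liminf \frac{t(n)}n\ \ge\ \prod_{p\in P}\Bigl(1+\frac1p\Bigr),
\]
where $n\to\infty$ over the multiples of $\prod_{p\in P}p$. In particular, for $n=p^m$ with $p$ fixed and $m\to\infty$, the constant $1+\frac1p$ in the conjecture could not be lowered.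
\end{theorem}

\begin{theorem}\label{thm:loglog}
For infinitely many $n$,
\[
t(n)\ \ge\ \Bigl(\frac{6e^{\gamma}}{\pi^2}+o(1)\Bigr)\,n\log\log n ,
\]
where $\gamma$ is Euler's constant. So not even a bound $t(n)=O(n)$ holds.
\end{theorem}

We prove no upper bounds for $t(n)$, and we do not decide the conjecture for $n$ outside Theorems \ref{thm:six} and \ref{thm:two}; in particular, prime powers remain undecided here (see Remark \ref{rem:pp}).

The idea appears in full in Section \ref{sec:toy}, on a sequence with three distinct elements. Section \ref{sec:construction} gives the general construction, and the remaining sections choose its parameters.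

\paragraph{Conventions.} From now on $C_n=\mathbb Z/n\mathbb Z$. For $y\in\mathbb Z/n\mathbb Z$ let $[y]\in[1,n]$ be its least positive residue, so $[0]=n$. If $g$ is a generator and $u$ is its inverse modulo $n$, then $x=cg$ means $c\equiv ux$. Hence the coefficient of $x$ with respect to $g$ is $[ux]$, and as $g$ runs over the generators, $u$ runs over the units modulo $n$. If $T$ is zero-sum, then $\sum_{x\in T}[ux]$ is a positive multiple of $n$ for every unit $u$. So
\begin{equation}\label{eq:index}
\operatorname{ind}(T)=1 \ \text{ for a zero-sum } T \iff \sum_{x\in T}[ux]=n\ \text{ for some unit } u \text{ modulo } n,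
\end{equation}
where sums over a sequence count multiplicity. We call $[ux]$ the \emph{cost} of $x$ under $u$. By $\varphi(m)$ we denote Euler's function.

\section{The idea, with three elements}\label{sec:toy}

Let $n=2N$ with $N\ge 7$, put $L=N-7$, and consider
\[
S=1^{L}\cdot(1+N)^{L}\cdot(2+N)^{\lfloor L/2\rfloor}
\quad\text{over } \mathbb Z/2N\mathbb Z .
\]
We claim that $S$ has no zero-sum subsequence of index $1$.

\emph{Weights.} Give the elements $1,\,1+N,\,2+N$ the weights $1,1,2$. Each element is congruent to its weight modulo $N$. So the total weight of a zero-sum subsequence is divisible by $N$ and, being positive, is at least $N$. A zero-sum subsequence must therefore have many terms, at least $N/2$. If its index is $1$, then its total cost under some unit $u$ is only $n=2N$, so most of its terms must be cheap.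

\emph{At most one element is cheap.} We claim that for every unit $u$ at most one of the three elements has cost at most $N/2$. As $u$ is odd, $uN\equiv N\pmod{2N}$. The costs $[u]$ and $[u+N]$ of $1$ and $1+N$ differ by exactly $N$, so at most one of them is at most $N/2$. If one of them, say $s$, is at most $N/2$, then $2u\equiv 2s\pmod{2N}$, because $u\equiv s$ or $u\equiv s-N$. Hence $u(2+N)\equiv 2s+N$ and $N<2s+N\le 2N$. So the cost of $2+N$ is $2s+N>N/2$.

\emph{Counting.} Suppose that $T$ is a zero-sum subsequence with total cost $2N$ under $u$. At most three terms of $T$ cost more than $N/2$, and their weights add up to at most $6$. All other terms are copies of one element, and the multiplicities in $S$ are chosen so that all copies of one element weigh at most $L$. So the total weight of $T$ is at most $L+6=N-1$. But it is at least $N$, a contradiction.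

The point is that the bound on the weight of $T$ involves the copies of only \emph{one} element, the cheap one. We may therefore put many different elements into $S$, each with almost enough copies to reach the weight $N$, as long as no two of them are ever cheap under the same unit. Here
\[
|S|=2L+\Bigl\lfloor\frac L2\Bigr\rfloor\ \ge\ \frac{5L-1}2=\frac{5n}4-18 .
\]
For large $n$ this exceeds $n$ by a constant factor, but it is below the conjectured $n+\frac n2$.

To do better, add further elements $4+N,\ 8+N,\dots,2^k+N$ of weights $4,8,\dots,2^k$, each with as many copies as the weight bound $L$ allows. Section \ref{sec:construction} shows that this works, with a smaller $L$ that still satisfies $N-L=O_k(1)$. For fixed $k$ and large $N$ the length is then about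
\[
2N+\frac N2+\frac N4+\dots+\frac N{2^k}=3N-\frac N{2^k}.
\]
As $k$ grows, this approaches the conjectured value $n+\frac n2=3N$ but never reaches it. So with powers of the single prime $2$ as weights, the conjectured bound is exactly the limit of the method. To beat it, we also use weights built from a second prime. For the weights $1,2,3,6$ the gain over $n+\frac n2$ is already positive, and this gives Theorem \ref{thm:six}.

\section{The construction}\label{sec:construction}

\subsection{Setup}

Let $n=NM$ with $N\ge 1$ and $M\ge 2$. Let $W$ be a finite nonempty set of positive integers, the \emph{weights}, and let $B$ be an integer with $a\le B$ for all $a\in W$. We assume that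
\begin{equation}\label{eq:star}
\text{every prime factor of every } a\in W \text{ divides } M .
\end{equation}
The elements of our sequence have the form $a+Nj$ with $a\in W$, so that each is congruent to its weight $a$ modulo $N$; and $j$ will be coprime to $a$, so that no two of them are cheap under the same unit. In detail, put
\[
L=N-1-B(BM-1)
\]
and assume $L\ge 0$. As $M\ge2$, this implies $N\ge 1+B(2B-1)>B$. For $a\in W$ and $j\in[0,M-1]$ with $\gcd(a,j)=1$ (where $\gcd(a,0)=a$) let
\[
x_{a,j}=a+Nj .
\]
Since $1\le a\le B<N$, these are distinct integers in $[1,n-1]$, and the weight $a$ can be read off from $x_{a,j}$ as its residue modulo $N$. Finally, let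
\[
S=\prod_{a\in W}\ \prod_{\substack{0\le j<M\\ \gcd(a,j)=1}} x_{a,j}^{\,m_a},\qquad m_a=\Bigl\lfloor \frac La\Bigr\rfloor .
\]
Section \ref{sec:toy} is the case $M=2$, $W=\{1,2\}$, $B=2$.

\subsection{Under each unit at most one element is cheap}

In Section \ref{sec:toy} the threshold for ``cheap'' was $N/2=N/B$. In general, suppose that $x=x_{a,j}$ and $x'=x_{a',j'}$ cost $s$ and $s'$ under $u$. Since $x\equiv a$ and $x'\equiv a'$ modulo $N$, the integer $a's-as'$ is divisible by $N$, and if both costs are at most $N/B$ it is too small to be a nonzero multiple of $N$. So the costs are proportional to the weights. For equal weights this forces $x=x'$; for different weights the condition $\gcd(a,j)=1$ makes it impossible. In order to use this condition at a prime dividing both $a$ and $a'$, we first cancel the common factor of $a$ and $a'$.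

\begin{lemma}\label{lem:cheap}
Let $u$ be a unit modulo $n$. If $x=x_{a,j}$ and $x'=x_{a',j'}$ satisfy $[ux]\le N/B$ and $[ux']\le N/B$, then $x=x'$.
\end{lemma}

\begin{proof}
Put $s=[ux]$, $s'=[ux']$, and write $a=hb$, $a'=hb'$ with $h=\gcd(a,a')$, so $\gcd(b,b')=1$. Since $b'a=ba'$, we have
\begin{equation}\label{eq:key}
b's-bs'\equiv u(b'x-bx')=uN(b'j-bj')\pmod {NM}.
\end{equation}
In particular $N\mid b's-bs'$. As $b,b'\le B$ and $s,s'\le N/B$, both $b's$ and $bs'$ lie in $(0,N]$. Their difference has absolute value less than $N$, so $b's=bs'$. Now \eqref{eq:key} says $NM\mid uN(b'j-bj')$, and since $u$ is coprime to $M$,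
\begin{equation}\label{eq:congr}
b'j\equiv bj'\pmod M .
\end{equation}

Suppose $a\ne a'$. Then $b$ and $b'$ are not both $1$; by symmetry we may take a prime $p\mid b$, and then $p\nmid b'$. As $p\mid a$, condition \eqref{eq:star} gives $p\mid M$, and \eqref{eq:congr} read modulo $p$ gives $p\mid b'j$. Hence $p\mid j$. So $p$ divides both $a$ and $j$, which contradicts $\gcd(a,j)=1$.

Hence $a=a'$ and $b=b'=1$. Then $s=s'$, so $ux\equiv ux'\pmod n$. Since $u$ is a unit, $x\equiv x'\pmod n$, and both lie in $[1,n-1]$, so $x=x'$.
\end{proof}

\begin{remark}\label{rem:hyp}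
The conclusion of the lemma can fail if one drops either of its arithmetic hypotheses. Let $M=2$. Without $\gcd(a,j)=1$ we could use both $1=1+N\cdot0$ and $2=2+N\cdot 0$; under $u=1$ both are cheap if $N\ge2B$. Without \eqref{eq:star} we could use the elements $1+N$ and $3+N$ of weights $1$ and $3$; but $3+N\equiv 3(1+N)\pmod{2N}$. For even $N$ we have $(1+N)^2\equiv1\pmod{2N}$, so the unit $u=1+N$ sends $1+N$ to $1$ and $3+N$ to $3$, and both are cheap if $N\ge 3B$.
\end{remark}

\subsection{Counting weights}

\begin{proposition}\label{prop:main}
The sequence $S$ has no zero-sum subsequence of index $1$, and with $\Phi=\sum_{a\in W}\frac{\varphi(a)}{a^2}$,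
\begin{equation}\label{eq:length}
|S|=M\sum_{a\in W}\frac{\varphi(a)}a\Bigl\lfloor\frac La\Bigr\rfloor\ \ge\ (n-B^2M^2)\,\Phi-M|W| .
\end{equation}
Consequently $t(n)>|S|$.
\end{proposition}

\begin{proof}
Suppose that $T$ is a nonempty zero-sum subsequence of $S$ of index $1$. By \eqref{eq:index} there is a unit $u$ with $\sum_{x\in T}[ux]=n$. Let $r$ be the number of terms of $T$ that cost more than $N/B$. If $r\ge1$, then $rN/B<n=NM$, so $r<BM$. In all cases $r\le BM-1$, and these terms have total weight at most $B(BM-1)$.

By Lemma \ref{lem:cheap}, all other terms of $T$, if there are any, are copies of one element $x_{a_0,j_0}$. There are at most $m_{a_0}$ of them, so their total weight is at most $a_0m_{a_0}\le L$. If there are none, their total weight is $0\le L$. So the total weight of $T$ is at most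
\[
L+B(BM-1)=N-1 .
\]
On the other hand every element is congruent to its weight modulo $N$, and $N\mid n$. As $T$ is zero-sum, its total weight is divisible by $N$; it is positive, hence at least $N$. This contradiction proves the first claim.

For the length, let $a\in W$. By \eqref{eq:star} the product of the primes dividing $a$ divides $M$, so the number of $j\in[0,M-1]$ coprime to $a$ is $M\prod_{p\mid a}(1-\frac1p)=M\frac{\varphi(a)}a$. This gives the equality in \eqref{eq:length}. For the inequality we use $\lfloor L/a\rfloor\ge\frac{L+1}a-1$, then $L+1=N-B^2M+B\ge N-B^2M$, and $\varphi(a)\le a$: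
\[
|S|\ \ge\ M(L+1)\Phi-M\sum_{a\in W}\frac{\varphi(a)}a\ \ge\ M(N-B^2M)\,\Phi-M|W| .
\]

Finally, $t(n)>|S|$ because $S$ has no zero-sum subsequence of index $1$.
\end{proof}

Every subsequence of $S$ also has no zero-sum subsequence of index $1$. So to refute the conjecture for $n$ we need only $|S|\ge n+\frac nd$.

When $M$ and $W$ are fixed and $N$ is large, $|S|$ is about $\Phi n$. The function $a\mapsto\varphi(a)/a^2$ is multiplicative, and for a prime $p$
\[
\sum_{i=1}^{k}\frac{\varphi(p^i)}{p^{2i}}=\Bigl(1-\frac1p\Bigr)\sum_{i=1}^k p^{-i}=\frac{1-p^{-k}}p .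
\]
Hence if $W$ consists of all products $\prod_{p\in P}p^{i_p}$ with $0\le i_p\le k_p$, for a finite set $P$ of primes and integers $k_p\ge1$, then
\begin{equation}\label{eq:phi}
\Phi=\prod_{p\in P}\Bigl(1+\frac{1-p^{-k_p}}p\Bigr).
\end{equation}

\begin{remark}\label{rem:pp}
Let $n$ be a power of a prime $p$. Then $M$ is a power of $p$, and by \eqref{eq:star} so are all weights. If $p^k$ is the largest weight, then $\Phi\le1+\frac{1-p^{-k}}p<1+\frac1p$. The equality in \eqref{eq:length} gives $|S|\le ML\Phi<n\Phi<n+\frac np$. So this construction does not refute the conjecture for a prime power, whatever its parameters.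
\end{remark}

\section{Multiples of six}

The smallest case with two primes is $P=\{2,3\}$ with exponents $1$. Then \eqref{eq:phi} gives $\Phi=\frac54\cdot\frac{11}9=\frac{55}{36}$, just above $1+\frac12=\frac{54}{36}$.

\begin{proof}[Proof of Theorem \ref{thm:six}]
Let $n=6N$ with $N\ge 11875$, and take $M=6$, $W=\{1,2,3,6\}$, $B=6$. Condition \eqref{eq:star} holds, and $L=N-1-6\cdot35=N-211>0$. Explicitly, $S$ consists of
\begin{itemize}
\item $1+Nj$ for $j\in\{0,1,2,3,4,5\}$, each $L$ times;
\item $2+Nj$ for $j\in\{1,3,5\}$, each $\lfloor L/2\rfloor$ times;
\item $3+Nj$ for $j\in\{1,2,4,5\}$, each $\lfloor L/3\rfloor$ times;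
\item $6+Nj$ for $j\in\{1,5\}$, each $\lfloor L/6\rfloor$ times.
\end{itemize}
By Proposition \ref{prop:main}, $S$ has no zero-sum subsequence of index $1$. Put $r=\lfloor L/6\rfloor$. Since $L\ge11664=6\cdot1944$, we have $r\ge1944$. From $L\ge6r$ we get
\[
|S|=6L+3\Bigl\lfloor\frac L2\Bigr\rfloor+4\Bigl\lfloor\frac L3\Bigr\rfloor+2\Bigl\lfloor\frac L6\Bigr\rfloor\ \ge\ 36r+9r+8r+2r=55r .
\]
On the other hand $L\le 6r+5$, so $N=L+211\le6r+216$ and
\[
n+\frac n2=9N\le54r+1944\le55r\le|S| .
\]
The least prime factor of $n$ is $2$, so any subsequence of $S$ of length $n+\frac n2$ is a counterexample.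
\end{proof}

For $N=11875$, that is $n=71250$, we have $L=11664$ and $|S|=69984+17496+15552+3888=106920$, while $n+\frac n2=106875$. We have not tried to optimize the threshold.

\section{A second prime factor}

Now let $d<p$ be primes dividing $n$, where $d$ is the least prime factor of $n$. The weights $1$ and $p$ alone contribute a factor $1+q$ to $\Phi$, with $q=\frac{p-1}{p^2}$ roughly $1/p$. The powers of $d$ up to $d^k$ contribute $1+\frac1d$ less a truncation loss of $\frac{d^{-k}}d$. So we only have to choose $k$ large enough that the gain from $p$ beats this loss, and then $n$ large enough that the error terms in \eqref{eq:length} do not matter.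

\begin{proof}[Proof of Theorem \ref{thm:two}]
Let $k\ge1$ be minimal with $d^k\ge2p$. Since $d<2p$, we have $k\ge2$, and minimality gives $d^{k-1}<2p$, so $d^k<2dp$. Put
\[
M=dp,\qquad N=\frac n{dp},\qquad W=\{d^ip^{\varepsilon}:0\le i\le k,\ \varepsilon\in\{0,1\}\},\qquad B=d^kp .
\]
Condition \eqref{eq:star} holds. We have $B<2dp^2$, so $B^2M<4d^3p^5$, while $N\ge76\,d^3p^8$. Hence $N>B^2M$ and $L=N-1-B^2M+B\ge0$.

\emph{The constant $\Phi$.} By \eqref{eq:phi},
\[
\Phi=\Bigl(1+\frac{1-d^{-k}}d\Bigr)(1+q).
\]
Here $q\ge\frac1{2p}$ because $2(p-1)\ge p$, and $q\le\frac14$ because $(p-2)^2\ge0$. So $\Phi<\frac32\cdot\frac54<2$. Using also $d^{-k}\le\frac1{2p}$ and $d\ge2$, we get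
\begin{align*}
\Phi-1-\frac1d&=\Bigl(1+\frac1d\Bigr)q-(1+q)\frac{d^{-k}}d
\ \ge\ \frac1{2p}\Bigl(1+\frac1d\Bigr)-\frac54\cdot\frac1{2pd}\\
&=\frac1{2p}\Bigl(1-\frac1{4d}\Bigr)\ \ge\ \frac7{16p} .
\end{align*}

\emph{The length.} Since $W$ consists of positive integers up to $B$, we have $|W|\le B$. By Proposition \ref{prop:main},
\[
|S|-n-\frac nd\ \ge\ \frac{7n}{16p}-2B^2M^2-MB\ \ge\ \frac{7n}{16p}-8d^4p^6-2d^2p^3\ \ge\ \frac{7n}{16p}-9d^4p^6 ,
\]
because $B^2M^2<4d^4p^6$ and $MB<2d^2p^3\le d^4p^6$. As $n\ge76\,d^4p^9$, we have $\frac{7n}{16p}\ge33\,d^4p^8$, so the right-hand side is positive. Hence $S$ has a subsequence of length $n+\frac nd$, and the conjecture fails for $n$.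

\emph{The remaining assertions.} For a prescribed $d$, fix a prime $p>d$ and take $n=d^mp$ with $m$ large. If the set of prime divisors of $n$ is $P$ with $|P|\ge2$, let $d<p$ be the two smallest elements of $P$; the condition $n\ge76\,d^4p^9$ excludes only finitely many such $n$.
\end{proof}

\section{Many primes}

By \eqref{eq:phi}, each further prime factor $p$ of $n$ gives another factor of almost $1+\frac1p$. For fixed primes this gives Theorem \ref{thm:liminf}.

\begin{proof}[Proof of Theorem \ref{thm:liminf}]
If $P$ is empty, the assertion follows from $t(n)\ge n$. Otherwise fix $k\ge1$ and put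
\[
M=\prod_{p\in P}p,\qquad W=\Bigl\{\prod_{p\in P}p^{i_p}:0\le i_p\le k\Bigr\},\qquad B=M^k .
\]
Condition \eqref{eq:star} holds. Let $n$ be a multiple of $M$ and $N=n/M$. Since $M$, $B$ and $|W|$ do not depend on $n$, we have $L\ge0$ for all large $n$. Proposition \ref{prop:main} and \eqref{eq:phi} give
\[
\liminf\frac{t(n)}n\ \ge\ \Phi=\prod_{p\in P}\Bigl(1+\frac{1-p^{-k}}p\Bigr).
\]
Let $k\to\infty$. For $P=\{p\}$ and $n=p^m$ this shows that for every $c<1+\frac1p$ we have $t(p^m)>cp^m$ for all large $m$.
\end{proof}

The product $\prod_{p\le z}(1+\frac1p)$ tends to infinity with $z$. To prove Theorem \ref{thm:loglog} we let $P$ grow with $n$. The task is to keep the error terms in \eqref{eq:length} small compared with $n$: both $B$ and $M$ must be small powers of $n$, while $W$ must still carry almost the whole product. We take $n$ to be the product of all primes up to $y$, use only the primes up to $y/4$ for the weights, and cut the weights off at a bound $B$ instead of bounding the exponents.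

We use three textbook facts, for $y,z\to\infty$: the prime number theorem in the form $\sum_{p\le y}\log p\sim y$; Mertens' theorem $\prod_{p\le z}(1-\frac1p)^{-1}\sim e^{\gamma}\log z$; and $\prod_p(1-p^{-2})=\frac6{\pi^2}$.

\begin{proof}[Proof of Theorem \ref{thm:loglog}]
Let $y\to\infty$, $z=y/4$, and
\[
n=\prod_{p\le y}p,\qquad M=\prod_{p\le z}p,\qquad N=\frac nM,\qquad B=\lfloor e^{y/16}\rfloor ,
\]
\[
W=\{a\le B:\text{ all prime factors of }a\text{ are at most }z\}.
\]
Condition \eqref{eq:star} holds by definition.

\emph{Sizes.} By the prime number theorem,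
\[
n=e^{(1+o(1))y},\qquad M=e^{(1/4+o(1))y},\qquad N=e^{(3/4+o(1))y}.
\]
So $B^2M=e^{(3/8+o(1))y}<N$ for large $y$, whence $L\ge0$. Moreover
\[
B^2M^2=e^{(5/8+o(1))y}=o(n),\qquad M|W|\le MB=e^{(5/16+o(1))y}=o(n).
\]

\emph{The constant $\Phi$.} Consider first all positive integers $a$ whose prime factors are at most $z$, without the bound $a\le B$. By multiplicativity,
\[
\sum_{a}\frac{\varphi(a)}{a^2}=\prod_{p\le z}\Bigl(1+\Bigl(1-\frac1p\Bigr)\sum_{i\ge1}p^{-i}\Bigr)=\prod_{p\le z}\Bigl(1+\frac1p\Bigr).
\]
It remains to bound the part with $a>B$. There $\frac{\varphi(a)}{a^2}\le\frac1a\le B^{-1/2}a^{-1/2}$, so this part is at most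
\[
B^{-1/2}\sum_a a^{-1/2}=B^{-1/2}\prod_{p\le z}(1-p^{-1/2})^{-1}\le B^{-1/2}\exp\Bigl(2\sum_{p\le z}p^{-1/2}\Bigr)\le B^{-1/2}e^{4\sqrt z}=o(1).
\]
The first inequality uses $(1-t)^{-1}\le e^{2t}$ for $0\le t\le2^{-1/2}$. To see this, note that $2t+\log(1-t)$ is concave in $t$, vanishes at $t=0$, and is positive at $t=2^{-1/2}$, where it is $1.41\ldots-1.22\ldots$. The second inequality uses $\sum_{m\le z}m^{-1/2}\le2\sqrt z$. The last step holds because $B^{-1/2}=e^{-(1/32+o(1))y}$ and $4\sqrt z=2\sqrt y$. Therefore
\[
\Phi=\prod_{p\le z}\Bigl(1+\frac1p\Bigr)-o(1)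
=\prod_{p\le z}\frac{1-p^{-2}}{1-p^{-1}}-o(1)\ \sim\ \frac{6e^{\gamma}}{\pi^2}\log z .
\]

\emph{Conclusion.} Since $\log n\sim y$, we have $\log\log n\sim\log y\sim\log z$. By Proposition \ref{prop:main} and the size estimates,
\[
t(n)>|S|\ge(1-o(1))\,n\Phi-o(n)=\Bigl(\frac{6e^{\gamma}}{\pi^2}+o(1)\Bigr)n\log\log n .\qedhere
\]
\end{proof}

\begin{thebibliography}{9}
\bibitem{source} \emph{On the index-$R$-free sequences over finite cyclic groups}, \url{https://chaol.org/math/pdfs/On_the_index-r-free_sequences_over_finite_cyclic_groups.pdf}.
\end{thebibliography}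

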